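# Toughness two forces a fractional Hamiltonian cycle

## Toughness one as a sufficient condition, and a seven-vertex graph against it

A Hamiltonian cycle cannot exist if deleting a few vertices breaks the graph into too many pieces: after deleting $k$ vertices of a cycle, at most $k$ pieces remain. The same obstruction applies to a weighted, linear-programming version of a Hamiltonian cycle. So the first guess for that version is that this obstruction is the only one. To test the guess we need precise definitions.

Throughout, $G$ is a finite simple graph with vertex set $V=V(G)$, edge set $E=E(G)$ and $n=\nu(G)=|V|\ge 2$ vertices. For $W\subseteq V$ let $\delta(W)=[W,V-W]$ be the set of edges with exactly one end in $W$, let $E[W]$ be the set of edges with both ends in $W$, and put $\delta(v)=\delta(\{v\})$. For a weighting $x$ of the edges and $F\subseteq E$, write $x(F)=\sum_{e\in F}x_e$. The number of connected components of a graph $H$ is $c(H)$.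

**Definition (fractionally Hamiltonian).** Consider the linear program
$$\text{minimize } x(E)\quad\text{subject to}\quad x(\delta(W))\ge 2\ \text{ for all } \emptyset\ne W\subsetneq V,\qquad x\ge 0 .$$
The graph $G$ is fractionally Hamiltonian if the optimal value is $\nu(G)$.

The value is never smaller than $n$: the constraints for single vertices give $2x(E)=\sum_v x(\delta(v))\ge 2n$. So $G$ is fractionally Hamiltonian exactly when some feasible $x$ has $x(E)=n$. For such an $x$ all the inequalities $x(\delta(v))\ge 2$ are equalities:
$$x(\delta(v))=2\quad\text{for every } v\in V. \tag{1}$$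

A Hamiltonian cycle with weight $1$ on its edges is such an $x$, since a cycle crosses every cut at least twice. The converse fails. The Petersen graph is a textbook non-Hamiltonian graph; it is cubic with $10$ vertices, $15$ edges and no cycle of length less than $5$. Put weight $\frac23$ on every edge, for a total of $10$. If $|W|\le 4$, then $W$ induces a forest, so $|\delta(W)|\ge 3|W|-2(|W|-1)=|W|+2\ge3$. If $|W|=5$, then $W$ induces at most $5$ edges, so $|\delta(W)|\ge 15-10=5$. Larger $W$ are handled by complements. Every cut has weight at least $3\cdot\frac23=2$, so the Petersen graph is fractionally Hamiltonian.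

**Definition (toughness).** $\sigma(G)=\min |S|/c(G-S)$, the minimum being over all $S\subseteq V$ with $c(G-S)\ge2$. If $G$ is complete there is no such $S$, and $\sigma(G)=\infty$.

For example, $\sigma(C_n)=1$ for $n\ge4$: deleting $k\geq 1$ vertices leaves at most $k$ pieces, and deleting two nonadjacent vertices leaves exactly two. A disconnected graph has toughness $0$, by $S=\emptyset$.

**Lemma 1.** If $G$ is fractionally Hamiltonian, then $\sigma(G)\ge1$.

*Proof.* Let $x$ be feasible with $x(E)=n$, and let $C_1,\dots,C_c$ be the components of $G-S$, with $c\ge2$. Every edge of $\delta(C_i)$ joins $C_i$ to $S$, so these cuts are disjoint, and each has weight at least $2$. By (1), $2c\le\sum_i x(\delta(C_i))\le\sum_{v\in S}x(\delta(v))=2|S|$. $\blacksquare$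

The guess is the converse: *if $\sigma(G)\ge1$, then $G$ is fractionally Hamiltonian.* Let us try it.

- **Complete graphs.** For $K_2$ put weight $2$ on the edge. For $n\ge3$ put $\frac2{n-1}$ on each edge of $K_n$. The total is $n$, and a cut with $k$ vertices on one side has weight $\frac{2k(n-k)}{n-1}\ge2$.
- **Cycles.** Toughness at least $1$, and weight $1$ on every edge works.
- **Paths on $n\ge3$ vertices.** Deleting an inner vertex leaves two pieces, so $\sigma\le\frac12$. Each edge is a cut by itself and needs weight $2$, so the total is at least $2(n-1)>n$. Not fractionally Hamiltonian, as predicted.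
- **$K_{2,3}$.** Deleting the two vertices of degree $3$ leaves three pieces, so $\sigma\le\frac23$, and Lemma 1 says that $K_{2,3}$ is not fractionally Hamiltonian.

So far the guess agrees with the facts. It fails on seven vertices. Let $F$ have vertices $a,r_1,r_2,r_3,p_1,p_2,p_3$, with the $p_i$ forming a triangle and with edges $ar_i$ and $r_ip_i$ for $i=1,2,3$.

*$F$ has toughness $1$.* Let $c=c(F-S)\ge2$. Suppose $a\notin S$. Every surviving $r_i$ lies in the component of $a$, so any other component consists of $p$'s only; as the $p$'s form a clique there is just one, and $c=2$. To separate it from $a$, the set $S$ must contain $r_i$ or $p_i$ for each $i$, so $|S|\ge3$. Now suppose $a\in S$, and let $k$ be the number of $p_i$ in $S$. At most one component contains a $p$; every other component is a single $r_i$ with $p_i\in S$. So $c\le k+1\le|S|$. The value $1$ is attained by $S=\{a,p_1\}$.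

*$F$ is not fractionally Hamiltonian.* Suppose $x$ is feasible with $x(E)=7$. By (1), the cut of $\{r_i,p_i\}$ has weight $2+2-2x_{r_ip_i}\ge2$, so $x_{r_ip_i}\le1$. As $r_i$ has degree $2$, $x_{ar_i}=2-x_{r_ip_i}\ge1$. Hence $x(\delta(a))\ge3$, which contradicts (1).

So toughness $1$ is necessary but not sufficient. A known result, quoted in "Fractional Graph Theory" (https://dl.icdst.org/pdfs/files/0f73c0e1210f1aad32015b74860d700e.pdf), goes further: for every $t<\frac32$ there is a graph $G$ with $\sigma(G)\ge t$ that is not fractionally Hamiltonian. Conjecture 2.3.6 of that source says that $\sigma(G)\ge 2$ is enough. It is true, and this is the main result of these notes.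

**Theorem 2 (Conjecture 2.3.6 holds).** If $\nu(G)\ge2$ and $\sigma(G)\ge2$, then $G$ is fractionally Hamiltonian.

We also prove a stronger form (Theorem 4, Corollary 5), and show that $2$ cannot be replaced by any constant below $\frac{13}8$ (Theorem 6).

## Spanning trees carry the cut constraints

The program has one constraint for each cut, and its dual has one variable for each cut. That is a lot to control with toughness. We look for a way to satisfy all cuts at once, so that only the $n$ degree conditions remain.

If all degrees are $2$, then $x(\delta(W))=2|W|-2x(E[W])$, so the cut condition $x(\delta(W))\ge2$ says exactly that $x(E[W])\le|W|-1$. This is an inequality that every spanning tree satisfies. Indeed, let $z$ be a convex combination of (incidence vectors of) spanning trees of $G$. Then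
$$z(E)=n-1,\qquad z(E[W])\le|W|-1\ \ (W\ne\emptyset),\qquad z(\delta(W))\ge1\ \ (\emptyset\ne W\subsetneq V), \tag{2}$$
because each spanning tree has $n-1$ edges, contains no cycle inside $W$, and connects $W$ to its complement; the three properties survive averaging.

A spanning tree has one edge fewer than a Hamiltonian cycle, so we aim at a path and close it up with one edge.

**Definition (fractional Hamiltonian $x$–$y$ path).** For vertices $x\ne y$, this is a convex combination $z$ of spanning trees of $G$ with $z(\delta(x))=z(\delta(y))=1$ and $z(\delta(v))=2$ for all $v\ne x,y$.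

*Example.* In $K_4$ with vertices $x,y,u,v$, take half the star centered at $u$ plus half the star centered at $v$. The weights are $1$ on $uv$ and $\frac12$ on $xu,yu,xv,yv$. The degrees are $1$ at $x$ and $y$, and $\frac12(3+1)=2$ at $u$ and $v$. Neither star is a path; only the average has the right degrees. (The same $z$ is also the average of the Hamiltonian paths $xuvy$ and $xvuy$.)

**Theorem 3.** Let $G$ be connected, $n\ge2$, and let $x\ne y$ be vertices such that
$$|S|\ge 2c(G-S)-2+|S\cap\{x,y\}|\qquad\text{for every } S\subseteq V\text{ with } c(G-S)\ge2. \tag{3}$$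
Then $G$ has a fractional Hamiltonian $x$–$y$ path.

**Theorem 2 follows from Theorem 3.** Let $\sigma(G)\ge2$. Then $G$ is connected, since otherwise $\sigma(G)=0$. Whenever $c(G-S)\ge2$ we have $|S|\ge2c(G-S)\ge2c(G-S)-2+|S\cap\{x,y\}|$, so (3) holds for every pair $x\ne y$. (For complete graphs there is nothing to check.) Choose an edge $xy$, let $z$ be as in Theorem 3, and let $w$ be $z$ with the weight of $xy$ increased by $1$. Then $w\ge0$ and $w(E)=(n-1)+1=n$. Let $\emptyset\ne W\subsetneq V$.

- If $W$ contains exactly one of $x,y$, then $w(\delta(W))=z(\delta(W))+1\ge2$ by (2).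
- If $W$ contains neither, then all vertices of $W$ have $z$-degree $2$, and $w(\delta(W))=z(\delta(W))=\sum_{v\in W}z(\delta(v))-2z(E[W])\ge2|W|-2(|W|-1)=2$ by (2).
- If $W$ contains both, the set $V-W$ is nonempty, contains neither, and has the same cut.

So $w$ is feasible with total weight $n$. $\blacksquare$

It remains to prove Theorem 3.

## Vertex potentials and minimum spanning trees

**Step 1: separation, to turn the degree conditions into a statement about one minimum spanning tree.** Let $f(x)=f(y)=1$ and $f(v)=2$ for all other $v$. For a spanning tree $T$ let $d_T\in\mathbb R^V$ be its vector of degrees. If $f=\sum_T\lambda_Td_T$ is a convex combination, then $z=\sum_T\lambda_T\mathbf 1_T$ has $z(\delta(v))=f(v)$ for all $v$, which is what we want. So we must show that $f$ lies in the convex hull of the vectors $d_T$.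

This hull is a polytope. If $f$ is not in it, strict separation gives $\pi\in\mathbb R^V$ with
$$\sum_v\pi_vd_T(v)>\sum_v\pi_vf(v)\qquad\text{for every spanning tree } T. \tag{4}$$
Give the edge $uv$ the cost $\pi_u+\pi_v$. In the cost of $T$ each $\pi_v$ is counted $d_T(v)$ times, so $\mathrm{cost}(T)=\sum_v\pi_vd_T(v)$. From now on $T$ is a spanning tree of minimum cost. The goal is
$$\mathrm{cost}(T)\le\sum_v\pi_vf(v), \tag{5}$$
which contradicts (4). Only one real number per vertex is left of the duality; the cuts have disappeared into the trees.

**Step 2: thresholds, to express both sides of (5) by counting.** Fix $M>\max_v|\pi_v|$. For real $s$ put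
$$L_s=\{v:\pi_v\le s\},\qquad S_s=\{v:\pi_v>s\},\qquad \eta_s=|S_s\cap\{x,y\}|,$$
$$E_s=\{uv\in E:\pi_u+\pi_v\le2s\},\qquad \kappa_s=\text{number of components of }(V,E_s).$$

First, the fact behind Kruskal's algorithm: $|T\cap E_s|=n-\kappa_s$. The forest $T\cap E_s$ has at most $n-\kappa_s$ edges, being acyclic inside $(V,E_s)$. If it had fewer, some edge $e\in E_s$ would join two different components of $(V,T\cap E_s)$. The path in $T$ between the ends of $e$ would then contain an edge $g\notin E_s$, and $\mathrm{cost}(g)>2s\ge\mathrm{cost}(e)$. Replacing $g$ by $e$ in $T$ would give a cheaper spanning tree, which is impossible.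

Next, a cost $k\in(-2M,2M)$ satisfies $\int_{-M}^M\mathbf 1[k\le2s]\,ds=M-\frac k2$, that is, $k=2M-2\int_{-M}^M\mathbf 1[k\le2s]\,ds$. Sum this over the $n-1$ edges of $T$:
$$\mathrm{cost}(T)=2M(n-1)-2\int_{-M}^M(n-\kappa_s)\,ds=2\int_{-M}^M\kappa_s\,ds-2Mn-2M .$$
Similarly $\pi_v=-M+\int_{-M}^M\mathbf 1[\pi_v>s]\,ds$, so
$$\sum_v\pi_vf(v)=2\sum_v\pi_v-\pi_x-\pi_y=-2Mn+2M+\int_{-M}^M(2|S_s|-\eta_s)\,ds .$$
Subtract. The constants add up to $-4M=-\int_{-M}^M2\,ds$, and we get
$$\mathrm{cost}(T)-\sum_v\pi_vf(v)=\int_{-M}^M\bigl(2\kappa_s-2|S_s|+\eta_s-2\bigr)\,ds. \tag{6}$$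

**Step 3: a bound for $\kappa_s$ in terms of the graph at level $s$.** Let

- $B_s$ be the set of $v\in S_s$ that have a neighbor in $L_s$;
- $A_s$ be the set of $v\in S_s$ that have a neighbor $u$ with $\pi_u+\pi_v\le2s$.

In the second line, $\pi_v>s$ forces $\pi_u<s$, so $u\in L_s$. Hence $A_s\subseteq B_s$: the vertices of $B_s$ have an edge down to $L_s$, and those of $A_s$ have one that is cheap enough to be in $E_s$.

Look at the components of $(V,E_s)$. A vertex of $S_s-A_s$ has no edge of $E_s$, so it is isolated. A vertex of $A_s$ is joined by an edge of $E_s$ to a vertex of $L_s$. So every component other than these $|S_s|-|A_s|$ isolated vertices meets $L_s$. Every edge of $G[L_s]$ has cost at most $2s$ and lies in $E_s$. Thus each component of $G[L_s]$ lies inside one component of $(V,E_s)$, and at most $c_s:=c(G[L_s])$ components of $(V,E_s)$ meet $L_s$ (with $c_s=0$ if $L_s=\emptyset$). Therefore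
$$\kappa_s\le|S_s|-|A_s|+c_s. \tag{7}$$

## Where the level-by-level argument breaks

By (6) it would suffice to show that the integrand is at most $0$ for every $s$, and by (7) this would follow from
$$2c_s+\eta_s-2\le2|A_s| . \tag{8}$$
It is natural to try to deduce (8) from the toughness condition. But which set does the condition control? The set whose deletion cuts $L_s$ off from the rest of the graph is $B_s$, and deleting it leaves at least $c_s$ components. So (3) gives a lower bound for $|B_s|$. It gives none for the smaller set $A_s$, which may be empty while $c_s\ge2$.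

This does happen. Let $G$ be $K_6$ minus the edge $u_1u_2$, with $Q$ the set of the other four vertices. The only set whose deletion disconnects $G$ is $Q$, so $\sigma(G)=\frac42=2$. Put $\pi=1$ on $Q$ and $\pi=-1$ on $u_1,u_2$. The edges have cost $0$ (between $Q$ and the $u_j$) or $2$ (inside $Q$). For $-1\le s<0$ there are no edges in $E_s$, so $A_s=\emptyset$, $\kappa_s=6$ and $c_s=2$, while $B_s=S_s=Q$. The integrand in (6) is
$$2\cdot6-2\cdot4+\eta_s-2=2+\eta_s>0 .$$
So no argument that treats each level of (6) separately can succeed.

The same example shows what saves us. For $0\le s<1$ all edges of cost $0$ are in $E_s$, so $A_s=B_s=Q$, $\kappa_s=1$, and the integrand is $2-8+\eta_s-2=\eta_s-8$. For $s<-1$ we have $\kappa_s=|S_s|=6$ and $\eta_s=2$, and for $s\ge1$ we have $\kappa_s=1$, $S_s=\emptyset$; the integrand is $0$ in both ranges. With $\eta=|Q\cap\{x,y\}|$ the integral is $(2+\eta)+(\eta-8)=2\eta-6\le-2$. The loss at low levels is paid back at higher ones. Each vertex of $Q$ is in $B_s$ for $s$ in an interval of length $2$, and in $A_s$ for the upper half of that interval. This is a general law.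

## The halving identity and the threshold inequality

**Step 4: replace $2|A_s|$ by $|B_s|$ under the integral.** Since $G$ is connected and $n\ge2$, every vertex has a neighbor, and we can put $\mu_v=\min\{\pi_u:u\sim v\}$. The best neighbor for membership in either set is the one of least potential. So
$$v\in B_s\iff\mu_v\le s<\pi_v,\qquad\qquad v\in A_s\iff\tfrac12(\mu_v+\pi_v)\le s<\pi_v .$$
If $\mu_v\ge\pi_v$, both ranges of $s$ are empty. Otherwise both are intervals inside $[-M,M]$, and the second is the upper half of the first. In all cases the lengths are $(\pi_v-\mu_v)^+$ and $\frac12(\pi_v-\mu_v)^+$. Summing over $v$,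
$$2\int_{-M}^M|A_s|\,ds=\int_{-M}^M|B_s|\,ds. \tag{9}$$
Put (7) into (6), and then use (9):
$$\mathrm{cost}(T)-\sum_v\pi_vf(v)\le\int_{-M}^M\bigl(2c_s-2|A_s|+\eta_s-2\bigr)\,ds=\int_{-M}^M\bigl(2c_s-|B_s|+\eta_s-2\bigr)\,ds. \tag{10}$$
Now the set controlled by toughness appears. Its coefficient is $1$ against $2$ for $c_s$, and this is how the factor $2$ in hypothesis (3) enters.

**Step 5: show that the last integrand in (10) is at most $0$ for every $s$.** Write $B=B_s$.

*Case $L_s=\emptyset$.* Then $c_s=0$, $B=\emptyset$, and $\eta_s=2$ because $S_s=V$. The integrand is $0-0+2-2=0$.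

*Case $S_s=\emptyset$.* Then $c_s=1$ because $G$ is connected, $B=\emptyset$, $\eta_s=0$. The integrand is $2-0+0-2=0$.

*Case $L_s\ne\emptyset\ne S_s$.* By the definition of $B$ there are no edges between $L_s$ and $S_s-B$, so
$$c(G-B)=c_s+c(G[S_s-B]),\qquad c_s\ge1 .$$

- If $c(G-B)=1$, then $c_s=1$ and $S_s=B$. So $\eta_s=|B\cap\{x,y\}|\le|B|$, and the integrand is $2-|B|+\eta_s-2=\eta_s-|B|\le0$.
- If $c(G-B)\ge2$ and $S_s=B$, then $c(G-B)=c_s$ and $|B\cap\{x,y\}|=\eta_s$. Condition (3) with $S=B$ reads $|B|\ge2c_s-2+\eta_s$, so the integrand is at most $0$.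
- If $c(G-B)\ge2$ and $S_s\ne B$, then $c(G-B)\ge c_s+1$. Condition (3) gives $|B|\ge2(c_s+1)-2=2c_s\ge2c_s-2+\eta_s$, since $\eta_s\le2$. Again the integrand is at most $0$.

So the right side of (10) is at most $0$. This is (5), which contradicts (4). Hence $f$ lies in the convex hull of the degree vectors, and Theorem 3 is proved. $\blacksquare$

## Splitting one vertex into adjacent twins

Theorem 3 uses two special vertices. For a fractional Hamiltonian cycle one special vertex is enough: duplicate it and look for a path from one copy to the other.

**Theorem 4.** Let $G$ be connected, $n\ge2$, and suppose that there is a vertex $r$ such that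
$$|S|\ge2c(G-S)-2+|S\cap\{r\}|\qquad\text{whenever } c(G-S)\ge2. \tag{11}$$
Then $G$ is fractionally Hamiltonian. In particular this holds if $|S|\ge2c(G-S)-1$ whenever $c(G-S)\ge2$.

*Proof.* The last sentence follows from the first, since $|S\cap\{r\}|\le1$ for any $r$.

**Step 1: build $G'$ and verify (3) for it.** Replace $r$ by two adjacent vertices $r',r''$, each joined to all of $N_G(r)$. Call the result $G'$; it has $n+1$ vertices and is connected. Let $c(G'-S)\ge2$, $k=|S\cap\{r',r''\}|$ and $S_0=S-\{r',r''\}$. We check (3) with $\{x,y\}=\{r',r''\}$.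

- If $k\le1$, then $r\notin S_0$, and $c(G'-S)=c(G-S_0)$: the surviving copies of $r$ play the role of $r$, and if there are two they are adjacent with the same other neighbors. By (11), $|S|=|S_0|+k\ge2c(G'-S)-2+k$.
- If $k=2$, then $G'-S=G-(S_0\cup\{r\})$, and (11) gives $|S_0|+1\ge2c(G'-S)-1$. So $|S|=|S_0|+2\ge2c(G'-S)=2c(G'-S)-2+k$.

**Step 2: show that the edge $r'r''$ gets weight $0$.** Let $z$ be the fractional Hamiltonian $r'$–$r''$ path of $G'$ given by Theorem 3, let $q=z_{r'r''}$ and $W_0=V(G)-\{r\}\ne\emptyset$. By (2) for $G'$, $z(E(G'))=n$ and $z(E[W_0])\le|W_0|-1=n-2$. Since $r'$ and $r''$ have $z$-degree $1$, the edges from $\{r',r''\}$ to $W_0$ have total weight $2-2q$. So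
$$n=z(E[W_0])+(2-2q)+q\le(n-2)+2-q=n-q ,$$
and $q=0$.

**Step 3: merge the twins again.** For $v\in N_G(r)$ put $X_{rv}=z_{r'v}+z_{r''v}$, and $X_e=z_e$ for the other edges $e$ of $G$. Then $X\ge0$, and $X(E)=z(E(G'))-q=n$. For $\emptyset\ne W\subseteq V-\{r\}$ all vertices of $W$ have $z$-degree $2$, so by (2)
$$X(\delta_G(W))=z(\delta_{G'}(W))=2|W|-2z(E[W])\ge2 .$$
If $r\in W\subsetneq V$, apply this to $V-W$. So $X$ is feasible with total weight $n$. $\blacksquare$

*Remark.* In Theorem 4 as stated (for all $n\ge2$), one cannot relax the $-2$ for sets $S\not\ni r$ to $-3$ while keeping $|S|\ge2c(G-S)-1$ for $S\ni r$. Let $G$ be the path $r\,v\,u$. The only $S$ with $c(G-S)\ge2$ is $\{v\}$. It does not contain $r$, and $1=2\cdot2-3$, so the relaxed hypothesis holds. But each of the two edges is a cut by itself and needs weight at least $2$, so the optimal value is $4>3$.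

**Corollary 5.** Let $\sigma(G)\ge2$ and $n\ge3$.

1. For every pair $x\ne y$ there is a fractional Hamiltonian $x$–$y$ path.
2. For every edge $xy$ there is an optimal weighting with weight exactly $1$ on $xy$. Consequently there is an optimal weighting that is positive on every edge.
3. $G-v$ is fractionally Hamiltonian for every vertex $v$.

*Proof.* (1) In the deduction of Theorem 2 we saw that $G$ is connected and that (3) holds for every pair, so Theorem 3 applies.

(2) Take $z$ and $w$ from that deduction, for the edge $xy$. The set $V-\{x,y\}$ is nonempty, and the edges meeting $\{x,y\}$ have total $z$-weight $1+1-z_{xy}$. By (2),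
$$n-1=z(E)=z(E[V-\{x,y\}])+2-z_{xy}\le(n-3)+2-z_{xy}=n-1-z_{xy} .$$
So $z_{xy}=0$ and $w_{xy}=1$. Averaging these weightings over all edges $xy$ gives an optimal weighting in which every edge has weight at least $1/|E|$.

(3) The graph $G-v$ has $n-1\ge2$ vertices. It is connected, since otherwise $S=\{v\}$ would give $\sigma(G)\le\frac12$. If $c(G-v-S)\ge2$ for some $S\subseteq V-\{v\}$, then toughness applied to $S\cup\{v\}$ gives $|S|+1\ge2c(G-v-S)$, that is, $|S|\ge2c(G-v-S)-1$. Now apply the last sentence of Theorem 4 to $G-v$. $\blacksquare$

## Graphs of toughness near $13/8$ that are not fractionally Hamiltonian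

How small could the constant in Theorem 2 be? The graph $F$ of the first section used legs $a\,r_i\,p_i$ to overload the vertex $a$. The next construction uses many copies of a gadget with two such legs.

**Theorem 6.** For every $t<\frac{13}8$ there is a graph $G$ with $\sigma(G)\ge t$ that is not fractionally Hamiltonian.

**Step 1: construction.** Let $H$ have vertices $a,b,p_1,p_2,r_1,r_2$ and edges
$$ar_1,\quad ar_2,\quad r_1p_1,\quad r_2p_2,\quad p_1p_2,\quad p_1b,\quad p_2b .$$
So $H$ is a $5$-cycle $a\,r_1\,p_1\,p_2\,r_2$ together with a vertex $b$ joined to $p_1$ and $p_2$. For $l\ge2$ and $m=4l+1$ take disjoint copies $H_1,\dots,H_m$, with $a_i,b_i$ the copies of $a,b$ in $H_i$. Make $U=\{a_1,b_1,\dots,a_m,b_m\}$ a clique. Add a clique $T$ on $l$ new vertices, joined to all other vertices. Call the result $G$.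

**Step 2: $G$ is not fractionally Hamiltonian, because each gadget needs weight at least $\frac12$ from $T$.** Suppose $x$ is feasible with $x(E)=\nu(G)$. By (1), $x(\delta(v))=2$ for all $v$. Let $t_i$ be the total weight of the edges between $T$ and $V(H_i)$. Then $\sum_it_i\le\sum_{v\in T}x(\delta(v))=2l$.

Fix $i$ and drop the index. Let $\rho$ and $\varphi$ be the total weights of the edges from $T$ to $\{r_1,r_2\}$ and from $T$ to $\{p_1,p_2\}$.

- *The vertex $a$.* The cut of $\{r_j,p_j\}$ has weight $4-2x_{r_jp_j}\ge2$, so $x_{r_jp_j}\le1$. The neighbors of $r_j$ are $a$, $p_j$ and the vertices of $T$, so $4=x(\delta(r_1))+x(\delta(r_2))$ gives $x_{ar_1}+x_{ar_2}=4-\rho-x_{r_1p_1}-x_{r_2p_2}\ge2-\rho$. So the total weight $\alpha$ of the edges at $a$ that do not go to $r_1,r_2$ satisfies $\alpha\le\rho$.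
- *The vertex $b$.* Let $\beta=x_{p_1b}+x_{p_2b}$. The edges leaving $\{a,r_1,r_2,p_1,p_2\}$ are those counted by $\alpha$ (including $ab$), by $\rho$, by $\varphi$ and by $\beta$. So $\alpha+\rho+\varphi+\beta\ge2$, and $\beta\ge2-2\rho-\varphi$. The remaining edges at $b$ have weight $\gamma=2-\beta\le2\rho+\varphi$.
- *The whole gadget.* Every edge leaving $V(H_i)$ is counted by $\alpha,\gamma,\rho$ or $\varphi$. So $2\le\alpha+\gamma+\rho+\varphi\le4\rho+2\varphi\le4t_i$, and $t_i\ge\frac12$.

Hence $\frac m2\le\sum_it_i\le2l$, which contradicts $m=4l+1$.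

**Step 3: count components of $G-S$.** Let $c=c(G-S)\ge2$. Then $T\subseteq S$, because a vertex of $T$ outside $S$ would be adjacent to all other vertices of $G-S$. Let $S_i=S\cap V(H_i)$, and let $c_i$ be the number of components of $H_i-S_i$ that avoid $a_i$ and $b_i$. Since $U$ is a clique, at most one component of $G-S$ meets $U$. Any other component contains only copies of $r_j$ and $p_j$, whose neighbors outside $T$ are all in their own gadget; so it is one of the components counted by some $c_i$. Thus
$$c\le1+\sum_ic_i. \tag{12}$$

**Step 4: show that $c_i\le2$ and $|S_i|\ge\frac32c_i$.** Drop the index on vertices again. The counted components are components of the path $r_1p_1p_2r_2$ minus $S_i$, and a path on four vertices minus some vertices has at most two components; so $c_i\le2$. A counted component avoids $a$ and $b$, so if it contains some $r_j$ then $a\in S$, and if it contains some $p_j$ then $b\in S$. The case $c_i=0$ is trivial.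

- *$c_i=1$, component $C$.* If $r_j\in C$, then $a\in S$, and either $p_j\in S$, or $p_j\in C$ and hence $b\in S$. If $C$ contains no $r_j$, then it contains some $p_j$; so $b\in S$, and the neighbor $r_j$ of $p_j$, not being in $C$, is in $S$. In all cases $|S_i|\ge2\ge\frac32$.
- *$c_i=2$.* Now $S_i$ contains a vertex of the path, and at least one of $a,b$. If it contains two or more path vertices, then $|S_i|\ge3$. If it contains exactly one, that vertex separates the path, so it is some $p_j$, and the two components are $\{r_j\}$ and $\{p_k,r_k\}$ with $k\ne j$. The first forces $a\in S$ and the second forces $b\in S$, so again $|S_i|\ge3$.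

**Step 5: the toughness bound.** By Step 4 and (12),
$$|S|\ge l+\tfrac32\sum_ic_i\ge l+\tfrac32(c-1) .$$
Also $c\le1+2m=8l+3$, and $l-\frac32>0$. Therefore
$$\frac{|S|}c\ge\frac32+\frac{l-\frac32}{c}\ge\frac32+\frac{l-\frac32}{8l+3}\ \xrightarrow[l\to\infty]{}\ \frac32+\frac18=\frac{13}8 .$$
This bound holds for every $S$ with $c(G-S)\ge2$, so $\sigma(G)\ge t$ once $l$ is large enough. $\blacksquare$

Let $t^*$ be the infimum of all $t$ such that $\sigma(G)\ge t$ implies that $G$ is fractionally Hamiltonian. Theorems 2 and 6 give $\frac{13}8\le t^*\le2$; the exact value of $t^*$ is not determined here.
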